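# Rotation domains on K3 surfaces of degree $(2,2,2)$

## 1. A loxodromic automorphism that is a rotation on an open set

**Theorem 1.** Fix $\tau>2$. Write $|k|=|k_1|+|k_2|$ for $k\in\mathbb Z^2$ and, for $0<\gamma\le1$, let
$$DC(\gamma)=\{\omega\in\mathbb R^2:\ |e^{ik\cdot\omega}-1|\ge\gamma|k|^{-\tau}\ \text{ for all }k\in\mathbb Z^2\setminus0\}.$$
For $\omega=(\omega_1,\omega_2)\in\mathbb C^2$ put $p=e^{i\omega_1/2}$, $q=e^{i\omega_2/2}$ and $Q=A(y,z)\,x+B(y,z)+C(y,z)\,x^{-1}$ with
$$A=6+p^{-1}y+py^{-1}+q^{-1}z+qz^{-1},\quad B=(y+y^{-1})(z+z^{-1}),\quad C=6+y+y^{-1}+z+z^{-1}.$$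
For $\varepsilon\ne0$ let $X=X_{\varepsilon,\omega}\subset(\mathbb P^1)^3$ be the surface of degree $(2,2,2)$ with equation $F:=xyz-\varepsilon\hat Q=0$, where $\hat Q=xyzQ$; in other words $1=\varepsilon Q$. Let $\sigma_x,\sigma_y,\sigma_z$ be the involutions exchanging the two points in the fibers of the projections $\pi_x,\pi_y,\pi_z$ of $X$ that forget $x,y,z$ respectively, and put
$$g_y=(\sigma_x\sigma_y)^2,\qquad g_z=(\sigma_x\sigma_z)^2,\qquad f=g_y\circ g_z.$$
Let $\omega_0\in DC(\gamma)\cap[0,2\pi]^2$. For all sufficiently small $\varepsilon\ne0$ there is $\omega$ near $\omega_0$ such that $X_{\varepsilon,\omega}$ is a smooth K3 surface of degree $(2,2,2)$, $f$ is an automorphism with $\lambda(f)=161+72\sqrt5$, and there is an $f$-invariant open set on which $f$ is holomorphically conjugate to $(y,z)\mapsto(e^{i\omega_{0,1}}y,e^{i\omega_{0,2}}z)$ on $\{e^{-s}<|y|,|z|<e^{s}\}$ for some $s>0$. In particular $\mathrm{Fat}^+(f)\neq\emptyset$.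

Let us unpack this. An *automorphism* of a compact complex surface $X$ is a holomorphic diffeomorphism $f:X\to X$. Its *dynamical degree* $\lambda(f)$ is the spectral radius of $f^*$ on $H^2(X,\mathbb C)$ (equivalently on $H^{1,1}(X,\mathbb R)$), and $f$ is *loxodromic* if $\lambda(f)>1$; equivalently, $f$ has positive topological entropy $\log\lambda(f)$. In Theorem 1 the number $\lambda(f)=161+72\sqrt5$ is a little less than $322$.

Fix a Riemannian metric on $X$. The *forward Fatou set* $\mathrm{Fat}^+(f)$ is the set of points having a neighborhood on which $\{f^n\}_{n\ge0}$ is equicontinuous, and $\mathrm{Fat}^-(f)=\mathrm{Fat}^+(f^{-1})$. The complements are $J^+(f)$ and $J^-(f)$. The *Julia set* is $J(f)=J^+(f)\cap J^-(f)$, and the *Fatou set* is $X\setminus J(f)=\mathrm{Fat}^+(f)\cup\mathrm{Fat}^-(f)$. Here is a small example. On $\mathbb P^1\times\mathbb P^1$ let $f(y,z)=(2y,z/2)$. Near a point with $y\ne0$, $z\neq\infty$ the iterates converge uniformly to the constant $(\infty,0)$. Near a point with $y=0$ or $z=\infty$, arbitrarily close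 points have orbits that separate. So $J^+=\{y=0\}\cup\{z=\infty\}$, likewise $J^-=\{y=\infty\}\cup\{z=0\}$, and $J=\{(0,0),(\infty,\infty)\}$. This $f$ is not loxodromic, since it acts trivially on cohomology.

Since $f^{-1}$ is loxodromic when $f$ is, asking for a non-empty Fatou set is the same as asking for $\mathrm{Fat}^+\ne\emptyset$.

A *K3 surface* is a compact simply connected complex surface with trivial canonical bundle, so it carries a holomorphic 2-form $\Omega$ without zeros, unique up to a factor. Smooth surfaces of degree $(2,2,2)$ in $(\mathbb P^1)^3$ are projective K3 surfaces (proved in Section 6). The text *Dynamics of Automorphisms of Compact Complex Surfaces* (https://perso.univ-rennes1.fr/serge.cantat/Articles/dyn-aut.pdf) poses the question: does there exist a loxodromic automorphism of a projective K3 surface, for example a smooth surface of degree $(2,2,2)$, with non-empty Fatou set? On certain rational surfaces there are loxodromic automorphisms with non-empty Fatou set; one can even arrange that $J^+$ has Lebesgue measure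 zero and that the forward orbit of every point of $\mathrm{Fat}^+$ converges to an attracting fixed point. Theorem 1 answers the question for K3 surfaces: yes.

In Theorem 1 both $\varepsilon$ and $\omega$ may be complex, while $\omega_0$ is real. The conjugacy is to the rotation by $\omega_0$, not by $\omega$: the parameter $\omega$ is tuned so that the rotation has the prescribed angles. The involutions are, a priori, only birational; that $f$ is an automorphism is part of the statement.

The set $DC(\gamma)$ consists of *Diophantine* vectors. The vector $(\pi/2,1)$ lies in no $DC(\gamma)$, since $k=(4,0)$ gives $e^{ik\cdot\omega}=1$. But most vectors are Diophantine. Indeed, the $\phi$ modulo $2\pi$ with $|e^{i\phi}-1|<\delta$ fill a set of measure at most $\pi\delta$, because $|e^{i\phi}-1|\ge2|\phi|/\pi$ for $|\phi|\le\pi$. Fix $k\ne0$ and $j$ with $k_j\ne0$. On an interval of length $L$ in the variable $\omega_j$, the angle $k\cdot\omega$ runs through at most $L|k_j|/2\pi+1$ periods, so the bad set has measure at most $(L|k_j|/2\pi+1)\,\pi\delta/|k_j|\le(L/2+\pi)\delta$.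 With $\delta=\gamma|k|^{-\tau}$, the $k$-th condition fails, in a bounded box, on a set of measure $O(\gamma|k|^{-\tau})$. There are $4m$ vectors with $|k|=m$, so $\sum_k|k|^{-\tau}=\sum_m4m^{1-\tau}<\infty$ as $\tau>2$. Hence
$$\text{the complement of }DC(\gamma)\text{ in any bounded box has measure tending to }0\text{ as }\gamma\to0.\tag{1}$$
In particular $DC(\gamma)\cap[0,2\pi]^2\ne\emptyset$ for small $\gamma$, and Theorem 1 is not vacuous.

Two companion theorems, not needed for Theorem 1, will be proved at the end.

**Theorem 2 (real version, almost full measure).** Let $\varepsilon>0$. Let $\mathcal B_\varepsilon$ be the set of $\omega\in[0,4\pi]^2$ such that $X_{\varepsilon,\omega}$ is smooth, $f$ is an automorphism with $\lambda(f)=161+72\sqrt5$, and the whole real locus $X(\mathbb R)$ for the real structure $(x,y,z)\mapsto(\bar x,1/\bar y,1/\bar z)$ is a union of two disjoint 2-tori contained in the Fatou set, on each of which $f$ is real-analytically conjugate to an irrational translation. Then the outer Lebesgue measure of $[0,4\pi]^2\setminus\mathcal B_\varepsilon$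 tends to $0$ as $\varepsilon\to0^+$.

**Theorem 3 (structure of Fatou sets).** Let $f$ be any loxodromic automorphism of a projective K3 surface $X$ with holomorphic 2-form $\Omega\ne0$. Then $\mathrm{Fat}^+(f)=\mathrm{Fat}^-(f)$ and every component $U$ of it is periodic. If $f^k(U)=U$, $k\ge1$, then $\{f^{kn}|_U\}_{n\in\mathbb Z}$ has compact closure $G$ in $\mathrm{Aut}(U)$. $G$ is an abelian Lie group whose identity component is a torus $\mathbb T^d$ acting effectively and preserving $\Omega$, with $d\in\{1,2\}$. If $d=2$: the action of $\mathbb T^2$ is free with totally real orbits; $U$ contains no periodic point; and each orbit has an invariant neighborhood equivariantly biholomorphic to $\{|\log|y||,|\log|z||<\delta\}$ with its standard $\mathbb T^2$-action. The domains of Theorems 1 and 2 have $d=2$.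

Whether $d=1$ occurs is not decided here. *Totally real* means that the tangent space $T$ of the orbit satisfies $T\cap iT=0$, as for $\mathbb R^2\subset\mathbb C^2$ or the torus $|y|=|z|=1$ in $(\mathbb C^*)^2$.

## 2. The resonance $\alpha\beta=1$ at a fixed point

Suppose $f^*\Omega=\Omega$, and let $P$ be a fixed point at which $df_P$ has eigenvalues $\alpha,\beta$. Comparing $\Omega_P(df\,v,df\,w)$ with $\Omega_P(v,w)$ gives $\alpha\beta=\det df_P=1$. So attracting fixed points, which produce Fatou sets on rational surfaces, are excluded.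

The next thing to try is a fixed point with $|\alpha|=|\beta|=1$ and a holomorphic change of coordinates turning $f$ into $(y,z)\mapsto(\alpha y,\beta z)$ near $P$; this would give a small ball on which all iterates stay bounded. To remove a monomial $y^mz^n$ from the first component one divides its coefficient by $\alpha^m\beta^n-\alpha$. For the monomials $y(yz)^k$, $k\ge1$, this divisor is $\alpha(\alpha\beta)^k-\alpha=0$. However well chosen $\alpha$ is, infinitely many terms cannot be divided away, and this is exactly where the method stops.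

The obstruction is real, not only formal. Consider, near the origin of $\mathbb C^2$,
$$T(y,z)=(\alpha e^{yz}y,\ \alpha^{-1}e^{-yz}z),\qquad |\alpha|=1.$$
It preserves $yz$. It preserves $dy\wedge dz$ too: where $y\neq 0$, with $t=yz$, one has $dy\wedge dz=d\log y\wedge dt$ and $T$ acts by $(\log y,t)\mapsto(\log y+\log\alpha+t,t)$; by continuity the form is preserved everywhere. Its multipliers at $0$ are $\alpha,\alpha^{-1}$. Yet for $t>0$ small the point $(\sqrt t,\sqrt t)$ has $|y_n|=e^{nt}\sqrt t\to\infty$. So $\{T^n\}$ is not equicontinuous at the origin, for any $\alpha$ of modulus one.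

Now replace the fixed point by a torus. On $(\mathbb C^*)^2$ every translation $(y,z)\mapsto(e^{i\omega_1}y,e^{i\omega_2}z)$ preserves the 2-form $\frac{dy}y\wedge\frac{dz}z$, with no relation between $\omega_1$ and $\omega_2$. The small divisors near the torus $|y|=|z|=1$ will be $e^{ik\cdot\omega}-1$ with $k\ne0$, and none of them has to vanish. So we look for automorphisms of K3 surfaces that are close to such a translation on an open set.

## 3. The face $x=0$ of the cube as $\varepsilon\to0$

For $\varepsilon=0$ the equation $F=0$ becomes $xyz=0$; as a form of degree $(2,2,2)$ it defines the six faces $x,y,z\in\{0,\infty\}$ of a cube. Let us compute by hand what the involutions do near the faces $x=0$ and $x=\infty$, as $\varepsilon\to0$ with $(y,z)\in(\mathbb C^*)^2$ fixed and $A,C\ne0$. (This is a computation of limits; the estimates come in Section 9.)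

The equation $1=\varepsilon Q$ reads $x=\varepsilon(Ax^2+Bx+C)$. One root is close to $\varepsilon C$, hence near the face $x=0$; the other is close to $1/(\varepsilon A)$, hence near $x=\infty$. So $\sigma_x$ exchanges the two faces and keeps $(y,z)$.

For $\sigma_y$, read $Q$ as a Laurent polynomial in $y$. With $w=z+z^{-1}$, the coefficient of $y$ is $x^{-1}+p^{-1}x+w$ and that of $y^{-1}$ is $x^{-1}+px+w$. The two solutions $y,y'$ of $1=\varepsilon Q$ with the same $(x,z)$ therefore satisfy
$$yy'=\frac{x^{-1}+px+w}{x^{-1}+p^{-1}x+w}.\tag{2}$$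
As $x\to0$ this tends to $1$; as $x\to\infty$ it tends to $p^2=e^{i\omega_1}$. So $\sigma_y$ tends to $y\mapsto1/y$ on the face $x=0$ and to $y\mapsto e^{i\omega_1}/y$ on the face $x=\infty$. Follow $g_y=\sigma_x\sigma_y\sigma_x\sigma_y$ from the face $x=0$:
$$(0;y)\ \xrightarrow{\sigma_y}\ (0;1/y)\ \xrightarrow{\sigma_x}\ (\infty;1/y)\ \xrightarrow{\sigma_y}\ (\infty;e^{i\omega_1}y)\ \xrightarrow{\sigma_x}\ (0;e^{i\omega_1}y).$$
In the limit $g_y$ is the rotation of $y$ by $\omega_1$, and by the symmetry $(y,p)\leftrightarrow(z,q)$ of $Q$ the limit of $g_z$ is the rotation of $z$ by $\omega_2$. So $f=g_yg_z$ tends to $(y,z)\mapsto(e^{i\omega_1}y,e^{i\omega_2}z)$. The square in $g_y$ is there because $\sigma_x\sigma_y$ exchanges the two faces. The factors $p,q$ in $A$ are what makes the limit non-trivial: with $p=q=1$ the limit is the identity. The constant $6$ keeps $A$ and $C$ away from $0$ near $|y|=|z|=1$.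

For $\varepsilon\ne0$, in the coordinate $\theta$ with $y=e^{i\theta_1}$, $z=e^{i\theta_2}$, the map will be $\theta\mapsto\theta+\omega+u(\theta,\omega)$ with $u=O(\varepsilon)$. One cannot hope that it is conjugate to the rotation by $\omega$ itself. If $u=b$ is constant and $h=\mathrm{id}+v$ with $v$ periodic conjugates $\theta\mapsto\theta+\omega_0+c+b$ to $\theta\mapsto\theta+\omega_0$, then $v(\theta+\omega_0)-v(\theta)=c+b$, and taking means gives $c=-b$. For $b\notin\mathbb R^2$ and $c=0$ the orbits even leave every strip. So the conjugacy theorem must be allowed to adjust $\omega=\omega_0+c$, in general by a complex amount; we have such a parameter, since $\omega$ enters the equation of the surface.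

## 4. Dividing by $e^{ik\cdot\omega_0}-1$

Notation for the rest: $|\cdot|$ is the max norm on $\mathbb C^2$, $\|\cdot\|$ the corresponding operator norm (largest row sum), $S_\rho=\{\theta\in\mathbb C^2:|\mathrm{Im}\,\theta_j|<\rho\}$; "periodic" means $2\pi\mathbb Z^2$-periodic in $\theta$; $[g]$ is the mean over $\mathbb T^2=\mathbb R^2/2\pi\mathbb Z^2$; $B_r=\{c\in\mathbb C^2:|c|<r\}$; $R_{\omega_0}(\theta)=\theta+\omega_0$. Norms of vector functions are max norms. We keep $|k|=|k_1|+|k_2|$ for $k\in\mathbb Z^2$.

If $G=R_{\omega_0}+u$ and we seek $h=\mathrm{id}+v$ with $Gh=hR_{\omega_0}$, then $v(\theta+\omega_0)-v(\theta)=u(\theta+v(\theta))$. Neglecting $v$ inside $u$ we get a linear equation, which the next lemma solves at the price of shrinking the strip.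

**Lemma 4.** Let $\omega_0\in DC(\gamma)$, let $g$ be bounded, holomorphic and periodic on $S_\rho$ with $[g]=0$, and let $0<\sigma<\rho$, $\sigma\le1$. Then $v(\theta+\omega_0)-v(\theta)=g(\theta)$ has a unique periodic mean-zero holomorphic solution on $S_\rho$, and $\sup_{S_{\rho-\sigma}}|v|\le M\sup_{S_\rho}|g|$ with $M=C_1\gamma^{-1}\sigma^{-\tau-2}\ge1$, $C_1=C_1(\tau)\ge1$. If $g$ depends holomorphically on a parameter, so does $v$.

**Proof.** It suffices to treat scalar $g$. Comparing Fourier coefficients, $v_k=g_k/(e^{ik\cdot\omega_0}-1)$ for $k\ne0$ and $v_0=0$ are forced; this gives uniqueness. In $g_k=[g\,e^{-ik\cdot\theta}]$ shift the contour to $\mathrm{Im}\,\theta_j=-\rho'\,\mathrm{sgn}\,k_j$ with $\rho'<\rho$; there $|e^{-ik\cdot\theta}|=e^{-\rho'|k|}$. Letting $\rho'\to\rho$, $|g_k|\le e^{-\rho|k|}\sup|g|$. On $S_{\rho-\sigma}$ we have $|e^{ik\cdot\theta}|\le e^{(\rho-\sigma)|k|}$, and there are $4m$ vectors with $|k|=m$, so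
$$|v|\le\gamma^{-1}\sup|g|\sum_{m\ge1}4m^{\tau+1}e^{-\sigma m}.$$
The maximum of $t^{\tau+1}e^{-\sigma t/2}$ is at $t=2(\tau+1)/\sigma$, so $m^{\tau+1}e^{-\sigma m/2}\le(2(\tau+1)/(e\sigma))^{\tau+1}$; and $\sum_{m\ge1}e^{-\sigma m/2}=1/(e^{\sigma/2}-1)\le2/\sigma$. Hence the sum is $O(\sigma^{-\tau-2})$. As $\sigma$ may be arbitrarily small, the Fourier series of $v$ converges locally uniformly on $S_\rho$. With a parameter, each $v_k$ is holomorphic in it and the convergence is locally uniform, so $v$ is jointly holomorphic. $\square$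

We shall often use Cauchy's estimate in this form: if a $\mathbb C^2$-valued holomorphic function is bounded by $b$ on $S_\rho$, its partial derivatives are bounded by $b/\sigma$ on the convex set $S_{\rho-\sigma}$, so its Lipschitz constant there is at most $2b/\sigma$.

## 5. Conjugacy to a rotation with a translation parameter

One use of Lemma 4 does not give a conjugacy, because $v$ inside $u$ was neglected. But the neglected terms are quadratic in the error. So we iterate: at each step the error goes from $r$ to $r^{3/2}$, while the constant $M$ grows only geometrically with the number of steps, and the total loss of width is $\rho/2$.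

**Theorem 5.** Let $\omega_0\in DC(\gamma)$, $0<\rho\le1$. There is $\bar r=\bar r(\gamma,\tau,\rho)\in(0,1)$ such that the following holds for every $r_0\in(0,\bar r]$. Let $u:S_\rho\times B_{r_0}\to\mathbb C^2$ be holomorphic, periodic in $\theta$, with $|u|\le r_0/8$, and let $G_c(\theta)=\theta+\omega_0+c+u(\theta,c)$. Then there are $c^*\in B_{r_0}$ and a holomorphic $h=\mathrm{id}+v^\infty$ on $S_{\rho/2}$, with $v^\infty$ periodic, $|v^\infty|\le\rho/16$, $\|Dv^\infty\|\le\frac12$ (so $h$ is injective and $h(S_{\rho/2})\subset S_\rho$), such that $G_{c^*}\circ h=h\circ R_{\omega_0}$ on $S_{\rho/2}$.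

**Step 1: choice of constants.** This step fixes the sizes so that every later inequality is automatic. Put
$$\rho_k=\rho(\tfrac12+2^{-k-1}),\quad\sigma_k=\rho2^{-k-4},\quad r_k=r_0^{(3/2)^k},\quad M_k=C_1\gamma^{-1}\sigma_k^{-\tau-2}.$$
Then $\rho_0=\rho$, $\rho_k-\rho_{k+1}=\rho2^{-k-2}=4\sigma_k$ and $r_{k+1}=r_k^{3/2}$. Choose $\bar r$ so small that for $r_0\le\bar r$
$$88\,M_k^2\,r_k^{1/2}/\sigma_k\le1\ \text{ for all }k\ge0,\qquad r_0^{1/4}\le2^{-(2\tau+5)}.\tag{3}$$
This is possible: $(3/2)^k\ge1+k/2$ gives $r_k^{1/2}\le r_0^{1/2}r_0^{k/4}$, and $M_k^2/\sigma_k=C_1^2\gamma^{-2}(16\cdot2^k/\rho)^{2\tau+5}$, so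
$$88M_k^2r_k^{1/2}/\sigma_k\le88\,C_1^2\gamma^{-2}(16/\rho)^{2\tau+5}r_0^{1/2}\cdot\big(2^{2\tau+5}r_0^{1/4}\big)^k ,$$
and the first condition follows from the second together with $88C_1^2\gamma^{-2}(16/\rho)^{2\tau+5}r_0^{1/2}\le1$.

Put $s_k=2M_kr_k/\sigma_k$. By (3) and $M_k\ge1$, $s_k\le\frac1{44}r_k^{1/2}$. Since $\tau>2$, $r_0^{1/4}\le2^{-9}$, so $r_k^{1/2}\le2^{-18-9k}$ and
$$s_k\le\tfrac1{44}2^{-18-9k},\qquad\sum_ks_k\le2^{-20}.\tag{4}$$
In particular $M_kr_k\le\sigma_k/16$.

**Step 2: the inductive step.** We show how one conjugation and one change of parameter decrease the error from $r_k/8$ to $r_{k+1}/8$. The induction hypothesis is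
$$G_k(\theta,c)=\theta+\omega_0+c+u_k(\theta,c),\quad u_k\text{ holomorphic on }S_{\rho_k}\times B_{r_k},\text{ periodic, }|u_k|\le r_k/8.$$
It holds for $k=0$ with $u_0=u$. We now drop the index $k$ from $u,\rho,\sigma,r,M$.

*The conjugation $H$.* Let $\bar u(c)=[u(\cdot,c)]$ and solve $v(\theta+\omega_0)-v(\theta)=u-\bar u$ by Lemma 4. As $|u-\bar u|\le r$, we have $|v|\le Mr$ on $S_{\rho-\sigma}$, and by Cauchy $v$ has Lipschitz constant at most $2Mr/\sigma\le\frac18$ on $S_{\rho-2\sigma}$. So $H=\mathrm{id}+v$ is injective on $S_{\rho-2\sigma}$. For $\theta'\in S_{\rho-3\sigma}$ the map $\theta\mapsto\theta'-v(\theta)$ sends the closed ball of radius $\sigma/2$ about $\theta'$, which lies in $S_{\rho-2\sigma}$, into itself since $Mr\le\sigma/16$, and is a contraction. Its fixed point is $H^{-1}(\theta')$. So $H^{-1}=\mathrm{id}+w:S_{\rho-3\sigma}\to S_{\rho-2\sigma}$ exists with $|w|\le Mr$, and it is holomorphic in $(\theta',c)$ as a uniform limit of iterates holomorphic in $(\theta',c)$.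

*The new map.* For $\theta\in S_{\rho-4\sigma}$ and $c\in B_r$, since $\omega_0$ is real and $|c|+|u|\le2r$, we have $G(H\theta)\in S_{\rho-4\sigma+Mr+2r}\subset S_{\rho-3\sigma}$, because $Mr+2r\le3Mr\le\frac3{16}\sigma$. So $G_+=H^{-1}GH$ is defined and holomorphic on $S_{\rho-4\sigma}\times B_r$, with values in $S_{\rho-2\sigma}$. Write $G_+=\theta+\omega_0+c+\bar u(c)+\tilde u(\theta,c)$.

*The error is quadratic.* Expanding $H^{-1}GH$ gives $\tilde u=v(\theta)+u(H\theta)-\bar u+w(GH\theta)$, so $|\tilde u|\le Mr+\frac r4+Mr\le3Mr$. To do better, use $HG_+=GH$, i.e.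
$$\theta+\omega_0+c+\bar u+\tilde u+v(G_+\theta)=\theta+v(\theta)+\omega_0+c+u(H\theta),$$
and insert $v(\theta)=v(\theta+\omega_0)-u(\theta)+\bar u$:
$$\tilde u=\big\{v(\theta+\omega_0)-v(\theta+\omega_0+c+\bar u+\tilde u)\big\}+\big\{u(H\theta)-u(\theta)\big\}.\tag{5}$$
In the first bracket both arguments lie in $S_{\rho-2\sigma}$ and differ by $|c+\bar u+\tilde u|\le r+\frac r8+3Mr\le5Mr$. In the second, $u$ is $\frac{r}{4\sigma}$-Lipschitz on $S_{\rho-\sigma}$ and $|H\theta-\theta|\le Mr$. Hence by (3)
$$|\tilde u|\le\frac{2Mr}\sigma\cdot5Mr+\frac r{4\sigma}\,Mr\le\frac{11M^2r^2}\sigma\le\frac{r^{3/2}}8.$$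

*The new parameter.* The mean $\bar u(c)$ is not small of second order; we absorb it in the parameter. Let $\varphi(c)=c+\bar u(c)$. Since $|\bar u|\le r/8$ on $B_r$, Cauchy gives partial derivatives at most $\frac{r/8}{r/2}=\frac14$ on $B_{r/2}$, so $\bar u$ is $\frac12$-Lipschitz there and $\varphi$ is injective on $B_{r/2}$. For $|c'|<r/4$ the map $c\mapsto c'-\bar u(c)$ is a contraction of $\{|c|\le3r/8\}$ into itself. Hence $\varphi^{-1}:B_{r/4}\to B_{r/2}$ exists and is holomorphic. Since $r^{1/2}\le2^{-18}$, $r^{3/2}\le r/4$, so $u_{k+1}(\theta,c')=\tilde u(\theta,\varphi^{-1}(c'))$ is defined on $S_{\rho_{k+1}}\times B_{r_{k+1}}$ and bounded by $r_{k+1}/8$. With $G_{k+1}(\theta,c')=G_+(\theta,\varphi^{-1}(c'))=\theta+\omega_0+c'+u_{k+1}(\theta,c')$ the induction proceeds.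

**Step 3: choice of $c^*$.** We need one parameter that survives all the steps. Write $\varphi_k$ for the map $\varphi$ of step $k$, let $\Phi_0=\mathrm{id}$ and $\Phi_k=\varphi_0^{-1}\circ\cdots\circ\varphi_{k-1}^{-1}:B_{r_k}\to B_{r_0}$. These maps are injective. The non-empty compact sets $\Phi_k(\overline{B_{r_k/2}})$ are nested, because $\Phi_{k+1}=\Phi_k\circ\varphi_k^{-1}$ and $\varphi_k^{-1}(B_{r_{k+1}})\subset B_{r_k/2}$. Choose $c^*$ in their intersection and let $c_k\in\overline{B_{r_k/2}}$ be the unique point with $\Phi_k(c_k)=c^*$. Then $c_0=c^*$, and $\Phi_k(\varphi_k^{-1}(c_{k+1}))=c^*=\Phi_k(c_k)$ gives $c_{k+1}=\varphi_k(c_k)$.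

**Step 4: the limit of the conjugacies.** From now on $H_k=H_k(\cdot,c_k)$, $G_k=G_k(\cdot,c_k)$. By Step 2, $G_kH_k=H_kG_{k+1}$ on $S_{\rho_{k+1}}$ and $H_k(S_{\rho_{k+1}})\subset S_{\rho_k}$. Let $h_k=H_0\circ\cdots\circ H_k$ on $S_{\rho_{k+1}}$. Since $\|DH_j-I\|\le s_j$ on $S_{\rho_{j+1}}$,
$$\|Dh_k-I\|\le\prod_j(1+s_j)-1\le\tfrac12.$$
As $h_k=h_{k-1}\circ H_k$, where $\theta$ and $H_k\theta$ both lie in the convex set $S_{\rho_k}$, on $S_{\rho_{k+1}}$ we get $|h_k-h_{k-1}|\le\|Dh_{k-1}\|M_kr_k\le2M_kr_k=s_k\sigma_k$ (for $k=0$ put $h_{-1}=\mathrm{id}$). Hence $h_k\to h$ uniformly on $S_{\rho/2}$, with $|h-\mathrm{id}|\le\sum s_k\sigma_k\le\rho/16$ and $\|Dh-I\|\le\frac12$. Each $h_k-\mathrm{id}$ is periodic, so $v^\infty=h-\mathrm{id}$ is. On the convex set $S_{\rho/2}$ the function $v^\infty$ is $\frac12$-Lipschitz, so $h$ is injective.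

**Step 5: the conjugacy equation.** Let $\theta\in S_{\rho/2}$, put $\zeta_{k+1}=\theta$ and $\zeta_j=H_j(\zeta_{j+1})\in S_{\rho_j}$, so $\zeta_0=h_k(\theta)$. Applying $G_jH_j\zeta_{j+1}=H_jG_{j+1}\zeta_{j+1}$ for $j=0,\dots,k$ in turn,
$$G_0(h_k\theta)=H_0G_1\zeta_1=H_0H_1G_2\zeta_2=\cdots=h_k(G_{k+1}\theta).$$
Here $G_{k+1}\theta\in S_{\rho/2+2r_{k+1}}\subset S_{\rho_{k+1}}$, the domain of $h_k$, since $\rho_{k+1}-\rho/2=8\sigma_{k+1}$ and $r_{k+1}\le\sigma_{k+1}/16$. Finally $|G_{k+1}\theta-(\theta+\omega_0)|\le|c_{k+1}|+|u_{k+1}|\le2r_{k+1}\to0$ and $\|Dh_k\|\le2$, so letting $k\to\infty$ gives $G_{c^*}(h\theta)=h(\theta+\omega_0)$. $\square$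

## 6. Smoothness of $X_{\varepsilon,\omega}$

Let $K=\{\omega\in\mathbb C^2:|\mathrm{Re}\,\omega_j|\le20,\ |\mathrm{Im}\,\omega_j|\le\frac1{20}\}$; on $K$ we have $|p^{\pm1}|,|q^{\pm1}|\le e^{1/40}\le1.03$.

**Lemma 6.** There is $\varepsilon_1>0$ with $X_{\varepsilon,\omega}$ smooth for $0<|\varepsilon|<\varepsilon_1$, $\omega\in K$. Hence it is a K3 surface.

**Step 1: monomials.** We first see that all corners of the cube look alike. Expanding,
$$\hat Q=x^2(6yz+p^{-1}y^2z+pz+q^{-1}yz^2+qy)+x(y^2+1)(z^2+1)+(6yz+y^2z+z+yz^2+y).\tag{6}$$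
All exponents lie in $\{0,1,2\}$. Twelve monomials ("edges") have exactly one exponent equal to $1$, with coefficients in $\{1,p^{\pm1},q^{\pm1}\}$, hence non-zero; the other two are $yz$ and $x^2yz$, with coefficient $6$. Replacing a coordinate by its inverse (and clearing denominators) changes its exponent $e$ to $2-e$, fixes $xyz$, and preserves this description. So it is enough to look at points with $|x|,|y|,|z|\le1$ in one of eight charts, where $F=xyz-\varepsilon\hat Q$ with
$$\hat Q=e_1x+e_2y+e_3z+O(2),\quad e_j\ne0,\qquad\hat Q(x,0,0)=e_1x,\ \hat Q(0,y,0)=e_2y,\ \hat Q(0,0,z)=e_3z.$$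
Here $O(2)$ stands for terms of degree at least $2$ with coefficients bounded on $K$. The last three identities hold because a monomial involving one variable only is an edge with the other two exponents $0$, so its own exponent is $1$.

**Step 2: a singular point must converge to an edge or a corner.** Suppose smoothness fails for arbitrarily small $\varepsilon$. Then there are $\varepsilon_n\to0$, $\omega_n\to\omega_*\in K$ and singular points $P_n\to P_*$, all in one chart. In the limit $xyz=0$ and $d(xyz)=0$ at $P_*$, so at least two coordinates of $P_*$ vanish.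

**Step 3: no limit inside an edge.** Say $x_*=y_*=0\ne z_*$. At $P_n$ we have $xyz=\varepsilon\hat Q$, $yz=\varepsilon\hat Q_x$, $xz=\varepsilon\hat Q_y$. Multiplying, $\varepsilon\hat Q\,z=(yz)(xz)=\varepsilon^2\hat Q_x\hat Q_y$, that is $z\hat Q=\varepsilon\hat Q_x\hat Q_y$. In the limit $e_3z_*^2=0$, a contradiction. Only the restriction of $\hat Q$ to the axis through $P_*$ was used, so the other two axes are excluded in the same way.

**Step 4: no limit at a corner.** Let $P_*=0$. Since $dF(0)=-\varepsilon(e_1,e_2,e_3)\ne0$, $P_n\ne0$. Multiplying $F_x=0$ by $x$, etc., and using $F=0$,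
$$x\hat Q_x=y\hat Q_y=z\hat Q_z=\varepsilon^{-1}xyz=\hat Q\quad\text{at }P_n.$$
So $x\hat Q_x+y\hat Q_y+z\hat Q_z-3\hat Q=0$. A homogeneous part of degree $d$ is multiplied by $d-3$, so $-2(e_1x+e_2y+e_3z)=O(|P_n|^2)$, and therefore $\hat Q(P_n)=O(|P_n|^2)$. Then $x\hat Q_x=\hat Q$ with $\hat Q_x=e_1+o(1)$ gives $x=O(|P_n|^2)$, and likewise for $y,z$. So $|P_n|=O(|P_n|^2)$ with $0\ne P_n\to0$, a contradiction (the $e_j$ stay away from $0$ on $K$).

**Step 5: K3.** By adjunction $K_X=\mathcal O((-2,-2,-2)+(2,2,2))|_X$ is trivial. As a smooth ample divisor in the simply connected threefold $(\mathbb P^1)^3$, $X$ is connected and simply connected by the Lefschetz hyperplane theorem. $\square$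

## 7. Finiteness of the three projections

The fiber of $\pi_x$ over a point is the zero set in $\mathbb P^1$ of a quadratic form in $x$: one or two points, or all of $\mathbb P^1$. In the latter case the fiber is a curve in $X$ and there are no "two points" to exchange there. We now exclude this.

**Lemma 7.** Let $K'\subset K$ be compact with $e^{ik\cdot\omega}\ne1$ on $K'$ for $k\in\{(1,0),(0,1),(1,1),(1,-1)\}$. There is $\varepsilon_2>0$, depending only on $\min_{\omega\in K'}|\hat p-\hat q|$ over the choices $\hat p=p^{\pm1}$, $\hat q=q^{\pm1}$, such that for $0<|\varepsilon|<\varepsilon_2$, $\omega\in K'$ the projections $\pi_x,\pi_y,\pi_z:X\to\mathbb P^1\times\mathbb P^1$ are finite.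

**Step 1: $\pi_x$.** The maps are proper, so they are finite as soon as no fiber is a whole $\mathbb P^1$. For $\pi_x$ we must show that $\tilde A=yzA$, $\tilde C=yzC$ and $yz-\varepsilon(y^2+1)(z^2+1)$, as forms of bidegree $(2,2)$, have no common zero. Inverting $y$ and/or $z$ only replaces $p,q$ by $\hat p=p^{\pm1},\hat q=q^{\pm1}$, so assume $|y|,|z|\le1$ at a common zero. Then $|yz|\le4|\varepsilon|$, so one of $|y|,|z|$ is at most $2|\varepsilon|^{1/2}$. If it is $|y|$, the equation $\tilde C=z+y+6yz+y^2z+yz^2=0$ gives $|z|=|y||1+6z+yz+z^2|\le9|y|$; the other case is symmetric. So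
$$|y|,|z|\le s:=18|\varepsilon|^{1/2}.$$
Let $s<1$. Then $yz=\varepsilon(y^2+1)(z^2+1)\ne0$. From $\tilde C=0$, $|y+z|\le(6s+2s^2)|y|\le8s|y|$. From $\tilde A=\hat pz+\hat qy+6yz+\hat p^{-1}y^2z+\hat q^{-1}yz^2=0$, $|\hat pz+\hat qy|\le10s|y|$. Now
$$(\hat q-\hat p)y=(\hat pz+\hat qy)-\hat p(y+z),$$
so $|\hat q-\hat p|\le10s+1.03\cdot8s\le26s$. But $\hat p=\hat q$ would give $p^2=q^{\pm2}$, i.e. $e^{i(\omega_1\mp\omega_2)}=1$; so the minimum in the statement is positive, and for small $\varepsilon$, depending only on that minimum, we have a contradiction.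

**Step 2: $\pi_y$ and $\pi_z$.** By (6), the coefficients of $y^2$ and $y^0$ in $F$ are, up to the factor $-\varepsilon$,
$$z+p^{-1}x^2z+xz^2+x\quad\text{and}\quad z+px^2z+xz^2+x.$$
Their difference is $\pm(p-p^{-1})x^2z$, with $p^2=e^{i\omega_1}\ne1$. As a form of bidegree $(2,2)$ it vanishes only where $x=0$, $z=0$ or $z=\infty$. On $x=0$ the first form reduces to $z$, as a quadratic form in $z$, which vanishes at $z=0,\infty$; on $z=0$ and on $z=\infty$ it reduces to $x$, which vanishes at $x=0,\infty$. So common zeros of these two forms have $x,z\in\{0,\infty\}$. There the coefficient of $y^1$,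
$$xz-\varepsilon\big(6(x^2+1)z+z^2+1+x^2(q^{-1}z^2+q)\big),$$
takes, as a form, the values $-\varepsilon$ at $(0,0)$ and $(0,\infty)$, $-\varepsilon q$ at $(\infty,0)$ and $-\varepsilon q^{-1}$ at $(\infty,\infty)$, all non-zero. So $\pi_y$ is finite. Exchanging $(y,p)$ and $(z,q)$ and using $q^2\ne1$, $\pi_z$ is finite. $\square$

The condition $e^{i\omega_1}\ne1$ is needed for this. If $p=1$, both outer coefficients equal $(x+z)(1+xz)$. On the curve $x+z=0$ of bidegree $(1,1)$ the $y^1$-coefficient, of bidegree $(2,2)$, has a zero, and over that point the fiber of $\pi_y$ is a whole $\mathbb P^1$.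

## 8. The action on cohomology

**Lemma 8.** If $X$ is smooth and the three projections are finite, then $\sigma_x,\sigma_y,\sigma_z$ are automorphisms, $f^*\Omega=\Omega$, and $f$ is loxodromic with $\lambda(f)=161+72\sqrt5$.

**Step 1: regularity and the 2-form.** $X$ is smooth and connected (Lefschetz, as in Lemma 6), hence normal and irreducible. Each projection is finite of degree $2$, so $X$ is the normalization of $\mathbb P^1\times\mathbb P^1$ in the quadratic extension $\mathbb C(X)$, and the Galois involution extends to a regular involution of $X$. Each involution acts on the one-dimensional space $\mathbb C\,\Omega$ by $\pm1$. In $f$, $\sigma_x$ occurs four times and $\sigma_y,\sigma_z$ twice each, so $f^*\Omega=\Omega$.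

**Step 2: three reflections.** We find an invariant 3-dimensional space on which the action can be computed. Let $h_1,h_2,h_3\in H^2(X)$ be the pullbacks of the point classes of the three factors. Then $h_i^2=0$, $h_ih_j=2$ for $i\ne j$. They span a space $V$ with Gram matrix having eigenvalues $4,-2,-2$, so of signature $(1,2)$. Since $\pi_x$ is the quotient by $\sigma_x$, $h_1+\sigma_x^*h_1=\pi_x^*\pi_{x*}h_1$; and $\pi_{x*}h_1$ has bidegree $(2,2)$ because $h_1h_2=h_1h_3=2$. So $S_1:=\sigma_x^*$ fixes $h_2,h_3$ and
$$S_1h_1=-h_1+2h_2+2h_3.$$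
Similarly $S_2=\sigma_y^*$ and $S_3=\sigma_z^*$.

**Step 3: products.** Put $e=h_2-h_1$. Then $S_1S_2h_1=S_1h_1=h_1+2e+2h_3$. Also $S_1S_2h_2=S_1(2h_1-h_2+2h_3)=-2h_1+3h_2+6h_3$, so
$$S_1S_2:\quad h_1\mapsto h_1+2e+2h_3,\quad e\mapsto e+4h_3,\quad h_3\mapsto h_3.$$
This is unipotent; so $g_y$ alone has dynamical degree $1$ (on the rest of $H^2$ eigenvalues have modulus $1$, see Step 4), and both $g_y$ and $g_z$ are needed. Squaring, $h_1\mapsto h_1+4e+12h_3$ and $e\mapsto e+8h_3$, so $P_1=(S_1S_2)^2$ is
$$h_1\mapsto-3h_1+4h_2+12h_3,\quad h_2\mapsto-4h_1+5h_2+20h_3,\quad h_3\mapsto h_3,$$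
and by symmetry $P_2=(S_1S_3)^2$ is
$$h_1\mapsto-3h_1+12h_2+4h_3,\quad h_3\mapsto-4h_1+20h_2+5h_3,\quad h_2\mapsto h_2.$$
The diagonal coefficients of $P_1P_2$ are $(-3)(-3)+12(-4)=-39$ at $h_1$, $5$ at $h_2$, and $(-4)12+20\cdot20+5=357$ at $h_3$. So $\mathrm{tr}(P_1P_2)=323$.

**Step 4: the dynamical degree.** We have $g_y^*=(S_2S_1)^2=P_1^{-1}$, $g_z^*=P_2^{-1}$ and $f^*|_V=g_z^*g_y^*=(P_1P_2)^{-1}$. This is an isometry of determinant $(-1)^8=1$. An isometry is conjugate to the transpose of its inverse, so its trace and the trace of its inverse are both $323$, and its characteristic polynomial is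
$$T^3-323T^2+323T-1=(T-1)(T^2-322T+1),$$
with spectral radius $161+\sqrt{161^2-1}=161+72\sqrt5$. Now $H^{1,1}(X,\mathbb R)$ has signature $(1,19)$, so $V^\perp\cap H^{1,1}(X,\mathbb R)$ is negative definite, and there all eigenvalues of $f^*$ have modulus $1$. On $H^{2,0}\oplus H^{0,2}$ the intersection form is definite too (positive on the real part), so again they have modulus $1$. $\square$

## 9. The map in the chart near the torus

This section turns the limit of Section 3 into a map to which Theorem 5 applies.

**Lemma 9.** There are $\varepsilon_3,K_0>0$ such that for $0<|\varepsilon|<\varepsilon_3$ there is a map $G(\theta)=\theta+\omega+u(\theta,\omega)$ with $u$ holomorphic on $S_{1/10}\times\mathrm{int}K$ and continuous on $S_{1/10}\times K$, periodic in $\theta$, $|u|\le K_0|\varepsilon|$, with the following property. For each $\omega\in K$ with $X$ smooth and the projections finite there is an injective holomorphic map $\psi_0:S_{1/5}/2\pi\mathbb Z^2\to X$ with $f\circ\psi_0=\psi_0\circ G$ on $S_{1/10}$.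

**Step 1: two sheets over the torus.** We parametrize the parts of $X$ near $x=0$ and near $x=\infty$. Put $y=e^{i\theta_1}$, $z=e^{i\theta_2}$. Then
$$A=6+2\cos(\theta_1-\tfrac{\omega_1}2)+2\cos(\theta_2-\tfrac{\omega_2}2),\quad B=4\cos\theta_1\cos\theta_2,\quad C=6+2\cos\theta_1+2\cos\theta_2.$$
For $\theta\in S_{1/5}$, $\omega\in K$ the arguments of the cosines have imaginary part at most $0.225$, and $\cosh0.225<1.03$, $\cosh 0.2<1.021$. So $1.8\le|A|,|C|\le10.2$ and $|B|\le4.2$. Let $0<|\varepsilon|\le\frac1{1000}$. For $|x|\le20|\varepsilon|\le0.02$,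
$$|\varepsilon(Ax^2+Bx+C)|\le|\varepsilon|(0.01+0.09+10.2)\le12|\varepsilon|,$$
and the derivative in $x$ is at most $|\varepsilon|(0.5+4.2)<1$ in modulus. So $x\mapsto\varepsilon(Ax^2+Bx+C)$ is a contraction of $\{|x|\le20|\varepsilon|\}$ with a unique fixed point $\xi(\theta)$, holomorphic in $(\theta,\omega)$ (uniform limit of iterates), periodic, $|\xi|\le12|\varepsilon|$, and $\xi\ne0$ because $\varepsilon C\ne0$. Likewise $\eta=\varepsilon(C\eta^2+B\eta+A)$ has a unique solution $\eta(\theta)$ with $|\eta|\le20|\varepsilon|$, and $0<|\eta|\le12|\varepsilon|$.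

The points of $X$ over $(y,z)$ are the roots of $\varepsilon Ax^2+(\varepsilon B-1)x+\varepsilon C=0$. Both $\xi$ and $1/\eta$ are roots, and they differ since $|1/\eta|\geq 1000/12>20|\varepsilon|$. So the fiber of $\pi_x$ over $(y,z)$ is exactly $\{\xi,1/\eta\}$. Let
$$\psi_0(\theta)=(\xi,e^{i\theta_1},e^{i\theta_2}),\qquad\psi_\infty(\theta)=(1/\eta,e^{i\theta_1},e^{i\theta_2}).$$
Both are injective and holomorphic on $S_{1/5}/2\pi\mathbb Z^2$, and $\sigma_x$ exchanges $\psi_0(\theta)$ and $\psi_\infty(\theta)$.

**Step 2: $\sigma_y$ on the two sheets.** By (2), when both coefficients there are non-zero, $\sigma_y(x,y,z)=(x,y',z)$ with $yy'$ given by (2), $w=2\cos\theta_2$. For $x=\xi$,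
$$yy'=\frac{1+p\xi^2+\xi w}{1+p^{-1}\xi^2+\xi w}=e^{i\alpha(\theta)},$$
and for $x=1/\eta$, multiplying numerator and denominator of (2) by $\eta$,
$$yy'=p^2\,\frac{1+p^{-1}(\eta^2+\eta w)}{1+p(\eta^2+\eta w)}=e^{i(\omega_1+\beta(\theta))}.$$
Since $|w|\le2.1$ and $|\xi|,|\eta|\le12|\varepsilon|$, each numerator and denominator of these fractions has the form $1+t$ with $|t|\le1.03(144|\varepsilon|^2+25.2|\varepsilon|)\le27|\varepsilon|<\frac12$; so they do not vanish, and $|\log(1+t)|\le2|t|$. Thus $\alpha,\beta$, defined with principal logarithms, are holomorphic in $(\theta,\omega)$, periodic, and bounded by $K_2|\varepsilon|$ on $S_{1/5}\times K$ with $K_2=108$.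

The point $\sigma_y\psi_0(\theta)$ has $x$-coordinate $\xi(\theta)$ of modulus at most $12|\varepsilon|$, $y=e^{i(-\theta_1+\alpha)}$ and the same $z$. By uniqueness of $\xi$ (and of $\eta$, for the second formula),
$$\sigma_y\psi_0(\theta)=\psi_0(-\theta_1+\alpha(\theta),\theta_2),\qquad\sigma_y\psi_\infty(\theta)=\psi_\infty(\omega_1-\theta_1+\beta(\theta),\theta_2),\tag{7}$$
as long as $\theta$ and the arguments on the right lie in $S_{1/5}$.

**Step 3: composition.** Take $\varepsilon_3=\frac1{5400}$, so that $K_2\varepsilon_3\le\frac1{50}$. Let $|\mathrm{Im}\,\theta_1|<\frac1{10}$, $|\mathrm{Im}\,\theta_2|<\frac15$. Following $g_y=\sigma_x\sigma_y\sigma_x\sigma_y$ with (7), all arguments have first coordinate with imaginary part less than $\frac1{10}+\frac1{20}+\frac2{50}<\frac15$ in modulus. So $g_y\psi_0=\psi_0G_y$ with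
$$G_y(\theta)=\big(\theta_1+\omega_1-\alpha(\theta)+\beta(-\theta_1+\alpha(\theta),\theta_2),\ \theta_2\big).$$
By the symmetry exchanging $(y,p)$ and $(z,q)$, which maps $K$ to itself, for $\theta\in S_{1/10}$ we have $g_z\psi_0=\psi_0G_z$ with $G_z(\theta)=(\theta_1,\theta_2+\omega_2+\text{error})$, the error being at most $2K_2|\varepsilon|$. For $\theta\in S_{1/10}$ the point $G_z(\theta)$ has first imaginary part below $\frac1{10}$ and second below $\frac15$. So $G=G_y\circ G_z$ is defined on $S_{1/10}$, with values in $S_{1/5}$, and $f\psi_0=\psi_0G$, with $|u|\le K_0|\varepsilon|$, $K_0=2K_2$. The formula for $G$ makes sense for all $\omega\in K$, whether or not $X$ is smooth. $\square$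

## 10. Proof of Theorem 1

**Step 1: all lemmas apply near $\omega_0$.** Let $\omega_0\in DC(\gamma)\cap[0,2\pi]^2$, $\rho=\frac1{10}$ and $r_0=\min(\bar r(\gamma,\tau,\rho),\frac1{40},\frac{\gamma2^{-\tau}}{10})$, or any smaller positive number. For $1\le|k|\le2$ and $|c|\le r_0$ we have $|e^{ik\cdot c}-1|\le2r_0e^{2r_0}\le4r_0$, so
$$|e^{ik\cdot(\omega_0+c)}-1|\ge\gamma2^{-\tau}-4r_0>0.$$
So Lemma 7 applies on $K'=\{\omega\in\mathbb C^2:|\omega-\omega_0|\le r_0\}\subset\mathrm{int}K$. Let $\varepsilon\ne0$ satisfy $|\varepsilon|<\min(\varepsilon_1,\varepsilon_2,\varepsilon_3)$ and $K_0|\varepsilon|\le r_0/8$.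

**Step 2: the conjugacy.** By Lemma 9, with $\omega=\omega_0+c$, the map $G_c(\theta)=\theta+\omega_0+c+u(\theta,\omega_0+c)$ satisfies the hypotheses of Theorem 5. We get $c^*\in B_{r_0}$ and $h$. Let $\omega=\omega_0+c^*$; it is within $r_0$ of $\omega_0$. By Lemmas 6–8, $X=X_{\varepsilon,\omega}$ is a smooth K3 surface of degree $(2,2,2)$ and $f$ is an automorphism with $\lambda(f)=161+72\sqrt5$. Put $\Psi=\psi_0\circ h:S_{\rho/2}/2\pi\mathbb Z^2\to X$. It is injective: if $h(\theta)-h(\theta')=2\pi k$ with $k\in\mathbb Z^2$, then $h(\theta)=h(\theta'+2\pi k)$, so $\theta=\theta'+2\pi k$. An injective holomorphic map between manifolds of equal dimension is an open embedding. And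
$$f\circ\Psi=f\psi_0h=\psi_0G_{c^*}h=\psi_0hR_{\omega_0}=\Psi\circ R_{\omega_0}.$$
In the coordinates $(e^{i\theta_1},e^{i\theta_2})$ this is the conjugacy of the theorem, with $s=\rho/2$.

**Step 3: equicontinuity.** The set $L=\overline{S_{\rho/3}}/2\pi\mathbb Z^2$ is compact and invariant under the isometries $R^n_{\omega_0}$, because $\omega_0$ is real. On $\Psi(L)$ we have $f^n=\Psi R_{\omega_0}^n(\Psi|_L)^{-1}$, where $\Psi|_L$ and $(\Psi|_L)^{-1}$ are uniformly continuous. So $\{f^n\}_{n\in\mathbb Z}$ is equicontinuous on the open set $\Psi(S_{\rho/3})$, and $\mathrm{Fat}^+(f)\ne\emptyset$. $\blacksquare$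

By (1) there are Diophantine $\omega_0$, so loxodromic automorphisms with non-empty Fatou set exist on smooth $(2,2,2)$ surfaces.

## 11. Real parameters and the vanishing of the counterterm

Theorem 1 finds a parameter for a given rotation vector. For Theorem 2 we start from a real parameter $\omega$ and want $f_\omega$ itself to be a rotation near the real locus. Theorem 5 gives a conjugacy only after adding a constant $c^*$, and the new ingredient is that preservation of area forces $c^*=0$ when $\omega_0$ is the right rotation vector. Below, $O(\varepsilon)$ means a bound by a constant times $\varepsilon$, uniform in $\theta$ in the strip mentioned and in $\omega\in K$; $\varepsilon>0$ is small.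

**Step 1: the real locus.** Let $\omega$ be real. Then $\bar p=p^{-1}$, $\bar q=q^{-1}$; the conjugate of $A(1/\bar y,1/\bar z)$ is $A(y,z)$, and similarly for $B,C$; so $X$ is invariant under $(x,y,z)\mapsto(\bar x,1/\bar y,1/\bar z)$. For real $\theta$, $A,B,C$ are real, hence so are $\xi,\eta$ by uniqueness. A real point has $x\in\mathbb{RP}^1$, $|y|=|z|=1$, so
$$X(\mathbb R)=\psi_0(\mathbb T^2)\sqcup\psi_\infty(\mathbb T^2).$$
For real $\theta$ the numerators and denominators defining $\alpha$ and $\beta$ are complex conjugate, so $\alpha,\beta$, their analogues for $z$, and $u$ are real.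

**Step 2: coordinates in which area is standard.** On $X$ take the Poincaré residue $\Omega=\dfrac{dy\wedge dz}{F_x}$. As $F=xyz(1-\varepsilon Q)$, on $X$ we have $F_x=-\varepsilon\,yz\,xQ_x$. At $\psi_0(\theta)$, $-\varepsilon xQ_x=\varepsilon C/\xi-\varepsilon A\xi$, and $\varepsilon C/\xi=1-\varepsilon B-\varepsilon A\xi$ by the equation for $\xi$. Since $dy\wedge dz=-yz\,d\theta_1\wedge d\theta_2$,
$$\psi_0^*\Omega=-m\,d\theta_1\wedge d\theta_2,\qquad m=(1-\varepsilon B-2\varepsilon A\xi)^{-1}=1+O(\varepsilon)\ \text{ on }S_{1/5}.$$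
If $X$ is smooth with finite projections, $f^*\Omega=\Omega$ and $f\psi_0=\psi_0G$ show that $G$ preserves $m\,d\theta_1\wedge d\theta_2$. For $\omega\in K$ let $n(\theta_2)=\frac1{2\pi}\int_0^{2\pi}m\,d\theta_1$, $m_0=[m]$ and
$$N(\theta)=\Big(\int_0^{\theta_1}\frac{m(s,\theta_2)}{n(\theta_2)}\,ds,\ \int_0^{\theta_2}\frac{n}{m_0}\Big).$$
Since $m/n$ has mean $1$ in $\theta_1$ and $n/m_0$ has mean $1$, $N-\mathrm{id}$ is periodic; it is $O(\varepsilon)$ on $S_{1/5}$, as one may integrate over bounded paths. $N$ is real for real data, holomorphic in $(\theta,\omega)$, and its triangular Jacobian gives $N^*(d\theta_1\wedge d\theta_2)=\frac m{m_0}d\theta_1\wedge d\theta_2$.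

For small $\varepsilon$, $|N-\mathrm{id}|\le\frac1{200}$ on $S_{1/5}$ and, by Cauchy, $N-\mathrm{id}$ is $\frac12$-Lipschitz on $S_{3/20}$; so $N$ is injective on $S_{3/20}$. For $\theta'\in S_{1/20}$ the contraction $\theta\mapsto\theta'-(N-\mathrm{id})(\theta)$ of the closed ball of radius $\frac1{40}$ about $\theta'$ gives $N^{-1}:S_{1/20}\to S_{3/40}\subset S_{1/10}$, holomorphic in $(\theta',\omega)$, real for real data, with $N^{-1}-\mathrm{id}=O(\varepsilon)$. For $\omega\in K$, $G(N^{-1}\theta)\in S_{3/40+1/20+K_0\varepsilon}\subset S_{3/20}$. So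
$$\hat G=NGN^{-1}=\theta+\omega+\hat u(\theta,\omega)$$
is defined on $S_{1/20}$, with $\hat u$ periodic, $|\hat u|\le K_1\varepsilon$ for $\omega\in K$, holomorphic on $S_{1/20}\times\mathrm{int}K$, real for real data. If $X$ is smooth with finite projections, pulling back $d\theta_1\wedge d\theta_2$ successively by $N$, $G$, $N^{-1}$ shows $\det D\hat G=1$.

**Step 3: the rotation vector.** We reparametrize by the mean displacement. Put $\mathcal R_\varepsilon(\omega)=\omega+[\hat u(\cdot,\omega)]$, holomorphic on $\mathrm{int}K$, real for real $\omega$, with $|\mathcal R_\varepsilon-\mathrm{id}|\le K_1\varepsilon$. By Cauchy $\|D\mathcal R_\varepsilon-I\|=O(\varepsilon)$ on $[0,4\pi]^2$, whose distance to the boundary of $K$ is at least $\frac1{20}$. So for small $\varepsilon$, $\mathcal R_\varepsilon$ is injective on the convex set $[0,4\pi]^2$ with Jacobian at least $\frac12$, and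
$$\mathrm{Leb}\{\omega\in[0,4\pi]^2:\mathcal R_\varepsilon(\omega)\notin DC(\gamma)\}\le2\,\mathrm{Leb}\big([-1,4\pi+1]^2\setminus DC(\gamma)\big),$$
which tends to $0$ as $\gamma\to0$ by (1). So it suffices to prove the following.

**Claim.** For every $\gamma$ there is $\varepsilon(\gamma)>0$ such that $0<\varepsilon<\varepsilon(\gamma)$, $\omega\in[0,4\pi]^2$ and $\omega_0:=\mathcal R_\varepsilon(\omega)\in DC(\gamma)$ imply $\omega\in\mathcal B_\varepsilon$.

Indeed the claim bounds the limsup of the outer measure of $[0,4\pi]^2\setminus\mathcal B_\varepsilon$, as $\varepsilon\to0^+$, by the right side above for every $\gamma$. Steps 4–7 prove the claim.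

**Step 4: applying the lemmas and Theorem 5.** As $|\omega-\omega_0|\le K_1\varepsilon$, for small $\varepsilon$ we have $|e^{ik\cdot\omega}-1|\ge\gamma2^{-\tau-1}$ for $1\le|k|\le2$. Taking $k=(1,\pm1)$, and since $|p|=|q|=1$, $|\hat p^2-\hat q^2|\ge\gamma2^{-\tau-1}$; as $|\hat p^2-\hat q^2|\le2|\hat p-\hat q|$, we get $|\hat p-\hat q|\ge\gamma2^{-\tau-2}$. So Lemmas 6–8 apply with $K'=\{\omega\}$ for $\varepsilon<\varepsilon(\gamma)$: here it matters that $\varepsilon_2$ depends only on the minimum of $|\hat p-\hat q|$. Apply Theorem 5 with $\rho=\frac1{20}$, $r_0=\bar r$ to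
$$\hat G+c=\theta+\omega_0+c+(\hat u-[\hat u]),$$
which is allowed if $2K_1\varepsilon\le\bar r/8$. We get $(\hat G+c^*)\circ h=h\circ R_{\omega_0}$ on $S_{\rho/2}$, $h=\mathrm{id}+v$.

**Step 5: $c^*=0$.** First, $J=\det Dh$ satisfies $J(\theta+\omega_0)=J(\theta)$ because $\det D\hat G=1$; by Fourier series, as $e^{ik\cdot\omega_0}\ne1$ for $k\ne0$, $J$ is constant. Its mean is $[1+\mathrm{div}\,v+\det Dv]=1$, since $[\mathrm{div}\,v]=0$ and $\det Dv\,d\theta_1\wedge d\theta_2=d(v_1\,dv_2)$ has integral zero over $\mathbb T^2$. So $J=1$.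

Next let $D(\theta)=\hat G(\theta)+c^*-\theta$, periodic. The function $D(h\theta)=\omega_0+v(\theta+\omega_0)-v(\theta)$ has mean $\omega_0$. On the other hand, since $J=1$,
$$\int_{\mathbb T^2}D(h\theta)\,d\theta_1\wedge d\theta_2=\int_{\mathbb T^2}h^*(D\,d\theta_1\wedge d\theta_2)=\int_{\mathbb T^2}D\,d\theta_1\wedge d\theta_2.$$
The last equality is Stokes: $D\,d\theta_1\wedge d\theta_2$ is a closed holomorphic 2-form on $S_\rho/2\pi\mathbb Z^2$, and the homotopy $\mathrm{id}+sv$, $s\in[0,1]$, keeps $\mathbb T^2$ in $S_\rho$ since $|v|\le\rho/16$. The mean of $D=\omega_0+c^*+\hat u-[\hat u]$ is $\omega_0+c^*$. Hence $c^*=0$.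

**Step 6: the torus $\psi_0(\mathbb T^2)$.** Now $\hat G\circ h=h\circ R_{\omega_0}$ on $S_{\rho/2}$. For $\theta'\in S_{\rho/4}$ the contraction $\theta\mapsto\theta'-v(\theta)$ of the closed ball of radius $\rho/16$ about $\theta'$ shows $h(S_{\rho/2})\supset S_{\rho/4}\supset\mathbb R^2$. Let $\Psi=\psi_0N^{-1}h$; it makes sense because $h(S_{\rho/2})\subset S_\rho=S_{1/20}$. We have $GN^{-1}h=N^{-1}\hat Gh$, because both sides lie in $S_{3/20}$, where $N$ is injective, and have the same image under $N$. So $f\Psi=\psi_0GN^{-1}h=\psi_0N^{-1}\hat Gh=\Psi R_{\omega_0}$. As in Section 10, $\Psi$ is an open embedding of $S_{\rho/2}/2\pi\mathbb Z^2$. Since $N$ and $N^{-1}$ are real, $N^{-1}(\mathbb R^2)=\mathbb R^2$, so the image contains $\psi_0(\mathbb T^2)$. By Step 3 of Section 10, with $\overline{S_{\rho'}}$ for every $\rho'<\rho/2$, the image, and so $\psi_0(\mathbb T^2)$, lies in the Fatou set.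

For the real conjugacy choose $\theta_*\in S_{\rho/2}$ with $h(\theta_*)\in\mathbb R^2$. The map $\hat G$ preserves $\mathbb R^2$, and $\hat G^nh(\theta_*)=h(\theta_*+n\omega_0)$. As $\omega_0$ is irrational, the orbit closure in $\mathbb T^2$ is $h(\theta_*+\mathbb R^2)$ modulo $2\pi\mathbb Z^2$, an injective continuous image of a 2-torus contained in $\mathbb T^2$. By invariance of domain it is open; it is closed; so it equals $\mathbb T^2$. Hence $h(\cdot+\theta_*)$ is a real-analytic diffeomorphism ($J=1$) conjugating $R_{\omega_0}$ on $\mathbb T^2$ to $\hat G|_{\mathbb T^2}$, and $\psi_0N^{-1}$ carries this to $f|_{\psi_0(\mathbb T^2)}$.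

**Step 7: the torus $\psi_\infty(\mathbb T^2)$.** We transport the result by a symmetry. Directly, $\sigma_xg_y\sigma_x=\sigma_y\sigma_x\sigma_y\sigma_x=g_y^{-1}$ and likewise for $g_z$; so
$$\sigma_xf\sigma_x=g_y^{-1}g_z^{-1}=g_z\,f^{-1}g_z^{-1}.$$
So $f=(\sigma_xg_z)f^{-1}(\sigma_xg_z)^{-1}$. Since $G_z$ is real, $g_z$ preserves $\psi_0(\mathbb T^2)$, so $\sigma_xg_z$ maps $\psi_0(\mathbb T^2)$ onto $\sigma_x\psi_0(\mathbb T^2)=\psi_\infty(\mathbb T^2)$. Thus $f$ near $\psi_\infty(\mathbb T^2)$ is conjugate to $f^{-1}$ near $\psi_0(\mathbb T^2)$, hence to an irrational rotation, and the conjugacy on the tori is real-analytic. So $X(\mathbb R)$ lies in the Fatou set, and $\omega\in\mathcal B_\varepsilon$. This proves the claim and Theorem 2. $\blacksquare$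

## 12. Recurrence and a compact group on a Fatou component

We begin the proof of Theorem 3. Let $f$ be a loxodromic automorphism of a projective K3 surface $X$, $\lambda=\lambda(f)$.

**Step 1: the 2-form.** We have $f^*\Omega=\zeta\Omega$, and $|\zeta|=1$ since $\int\Omega\wedge\bar\Omega$ is preserved; so $f$ preserves the finite volume $\Omega\wedge\bar\Omega$. Moreover $\zeta$ is a root of unity. Since $X$ is projective, the Néron–Severi lattice has signature $(1,*)$, and its orthogonal complement in $H^2(X,\mathbb Z)$, the transcendental lattice, has signature $(2,*)$. On it $f^*$ preserves the positive plane $\langle\mathrm{Re}\,\Omega,\mathrm{Im}\,\Omega\rangle$ and its negative definite complement. So there $f^*$ lies in a compact group and preserves a lattice, hence has finite order, and $\zeta$ is an eigenvalue.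

**Step 2: the classes $c^\pm$.** We need the directions in which $f^*$ expands. The *nef cone* in $H^{1,1}(X,\mathbb R)$ is the closure of the cone of Kähler classes; it is closed, convex, salient, has non-empty interior and is preserved by $f^*$. By Perron–Frobenius for cones there is a nef $c^+\ne0$ with $f^*c^+=\lambda c^+$. Likewise there is a nef $c^-\ne0$ with $(f^{-1})^*c^-=\lambda c^-$, since the inverse of an isometry has the same spectral radius. They are isotropic ($c^+\cdot c^+=\lambda^2\,c^+\cdot c^+$, similarly for $c^-$) and not proportional. Nef classes have non-negative product, and in signature $(1,19)$ there is no isotropic plane; so $c^+\cdot c^->0$. Their span has signature $(1,1)$, so $\{c^+,c^-\}^\perp$ is negative definite, and the powers of $f^*$ are bounded on it. For a Kähler form $\kappa$ decompose $[\kappa]=ac^++bc^-+e$ with $e\in\{c^\pm\}^\perp$; applying $\lambda^{-n}(f^n)^*$,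
$$\lambda^{-n}(f^n)^*[\kappa]\to\frac{[\kappa]\cdot c^-}{c^+\cdot c^-}\,c^+ .\tag{8}$$
The coefficient is positive: $[\kappa]\cdot c^-\ge0$, and if it were $0$, then $c^-$ would be a non-zero isotropic vector in the negative definite space $[\kappa]^\perp$. By the same argument $[\kappa]\cdot c^+>0$. The analogue of (8) holds for $f^{-1}$ and $c^-$.

**Step 3: recurrence.** $f$ permutes the components of $\mathrm{Fat}^+$. They have positive volume, the total volume is finite and volume is preserved, so each component $U$ is periodic. Passing to $f^k$ changes neither $\mathrm{Fat}^\pm$ (the maps $f^j$, $0\le j<k$, are uniformly continuous) nor $c^\pm$, and replaces $\lambda$ by $\lambda^k$. So assume $f(U)=U$.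

By Arzelà–Ascoli $\{f^n|_U\}_{n\ge0}$ is relatively compact in $C(U,X)$ with the compact-open topology. Let $g=\lim f^{n_j}$. It is holomorphic, and $g^*\Omega=\chi\Omega$ with $\chi=\lim\zeta^{n_j}$, $|\chi|=1$; as $\Omega$ has no zeros, $g$ is a local biholomorphism. Suppose $g(a)=w$. On a small closed ball $B$ about $a$, $g$ is injective with image in a chart around $w$, so $w\notin g(\partial B)$ and the degree of $g|_B$ over $w$ is $1$. For large $j$ the map $f^{n_j}|_B$ is uniformly close to $g|_B$, so it has the same degree over $w$, and $w\in f^{n_j}(B)$. Two consequences: $w\in f^{n_j}(U)=U$, so $g(U)\subset U$; and $g$ is injective, since two disjoint balls cannot both have images under the injective map $f^{n_j}$ containing $w$.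

Choose a sequence $f^{n_j}\to g$ with $n_{j+1}-n_j\to\infty$ and, after extraction, let $f^{n_{j+1}-n_j}\to h$ along a subsequence of the $j$. As $f^{n_j}\to g$ locally uniformly and $g(U)\subset U$, passing to the limit in $f^{n_{j+1}}=f^{n_{j+1}-n_j}\circ f^{n_j}$ gives $g=h\circ g$. So $h=\mathrm{id}$ on the open set $g(U)$, hence on the connected set $U$. So there are $m_j\to\infty$ with $f^{m_j}|_U\to\mathrm{id}$.

**Step 4: the group $G$.** Let $G$ be the closure of $\{f^n|_U\}_{n\ge0}$ in $C(U,X)$. It is compact and consists of injective holomorphic maps $U\to U$; it is stable under composition, which is continuous, and abelian. If $g=\lim f^{n_j}$, choose $l(j)\to\infty$ with $m_{l(j)}-n_j\ge0$; a limit $g'$ of a subsequence of $f^{m_{l(j)}-n_j}$ satisfies $gg'=g'g=\mathrm{id}$. So $G$ is a compact abelian group of automorphisms of $U$ (inversion is continuous, by compactness), and it contains $f^{-n}|_U$ for all $n$. Thus $G$ is the closure of $\{f^n|_U\}_{n\in\mathbb Z}$. Being compact, $G$ is equicontinuous, so $U\subset\mathrm{Fat}^-$.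 Hence $\mathrm{Fat}^+\subset\mathrm{Fat}^-$, and exchanging $f$ and $f^{-1}$, $\mathrm{Fat}^+=\mathrm{Fat}^-$.

**Step 5: $G$ is a Lie group.** By Cauchy estimates all derivatives of $g\in G$ depend continuously on $(g,P)\in G\times U$. So averaging a Hermitian metric over $G$ gives a smooth $G$-invariant Riemannian metric on $U$. By Myers–Steenrod the isometry group of $U$ is a Lie group acting smoothly, and $G$ is a compact subgroup of it. So $G$ is a Lie group acting smoothly by isometries. Its identity component is a torus $G_0=\mathbb T^d$, acting effectively, and $G/G_0$ is finite. If $d=0$, some $f^N$, $N\ge1$, is the identity on $U$, hence on $X$, contradicting $\lambda>1$. So $d\ge1$. The continuous character $\chi$ with $g^*\Omega=\chi(g)\Omega$ takes values in the finite group generated by $\zeta$, so it is trivial on $G_0$: $G_0$ preserves $\Omega$.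

It remains to show $d\le2$, to describe the case $d=2$, and to identify the domains of Theorems 1 and 2.

## 13. Invariant currents and the dimension of the torus

Recall that a *positive $(1,1)$-current* $S$ on the surface $X$ is a linear functional on smooth 2-forms, continuous, zero on forms of type $(2,0)$ and $(0,2)$, and non-negative on positive $(1,1)$-forms; it is *closed* if it vanishes on exact forms, and then has a class $[S]\in H^{1,1}(X,\mathbb R)$. Examples are integration over a compact complex curve, and $\phi\mapsto\int\kappa\wedge\phi$ for a Kähler form $\kappa$.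

**Lemma 10.** If $S\ne0$ is a closed positive $(1,1)$-current on $X$ with compact support in $U$, then $[S]\in\{c^+,c^-\}^\perp$. Consequently $[S]^2<0$, and there is no weakly continuous family $(S_s)_{s\in(-1,1)}$ of such currents with pairwise disjoint supports contained in a common compact subset of $U$.

**Proof.** The maps $f^n|_U$, $n\in\mathbb Z$, form a relatively compact family, so their derivatives are bounded on $\mathrm{supp}\,S$, and $\langle S,(f^n)^*\kappa\rangle=[S]\cdot(f^n)^*[\kappa]$ is bounded. Dividing by $\lambda^n$ and letting $n\to\infty$, (8) gives $[S]\cdot c^+=0$. Using $f^{-1}$, $[S]\cdot c^-=0$. Since $[S]\cdot[\kappa]>0$, $[S]\ne0$; as $\{c^\pm\}^\perp$ is negative definite, $[S]^2<0$. Given a family as in the statement, $[S_s]\cdot[S_{s'}]=0$ for $s\ne s'$, because by de Rham regularization the two classes have smooth representatives with disjoint supports. The class $[S_s]$ depends continuously on $s$, so letting $s'\to s$ gives $[S_s]^2=0$, a contradiction. $\square$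

**Step 1: the functions $\Omega(v_a,v_b)$ are constant.** This separates two cases. Let $J$ denote the complex structure. For $a\in\mathfrak t=\mathbb R^d$ let $V_a$ be the fundamental field and $v_a=\frac12(V_a-iJV_a)$, a holomorphic field with $V_a=v_a+\bar v_a$. Flows of $V_a$ are holomorphic and commute, so the $v_a$ commute. Since $\Omega$ is closed of type $(2,0)$, $L_{\bar v_a}\Omega=d\,i_{\bar v_a}\Omega=0$; so $L_{V_a}\Omega=0$ gives $L_{v_a}\Omega=0$ and $d(i_{v_a}\Omega)=0$. Hence
$$d\big(\Omega(v_a,v_b)\big)=d\,i_{v_b}(i_{v_a}\Omega)=L_{v_b}(i_{v_a}\Omega)=i_{[v_b,v_a]}\Omega+i_{v_a}L_{v_b}\Omega=0 .$$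

**Step 2: case A, some $\Omega(v_a,v_b)\ne0$; then $d=2$.** Here $v_a,v_b$ form a frame on all of $U$, and every $v_c$ is a combination of them with constant coefficients (ratios of constants $\Omega(\cdot,\cdot)$). If $g\in G_0$ fixes a point, $dg$ there is complex linear and fixes $v_a,v_b$, since $G_0$ is abelian; so $dg=\mathrm{id}$, and as $g$ is an isometry of the connected $U$, $g=\mathrm{id}$. So $G_0$ acts freely. The coefficients embed $\mathfrak t$ real-linearly in $\mathbb C^2$ (if $v_c=0$ then $V_c=0$ and $c=0$), and $a,b$ are independent; so $2\le d\le4$.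

If $d=4$, orbits are open and compact, so $U=X$. Lemma 10 with $S=\kappa$ gives $[\kappa]\cdot c^+=0$, contradicting $[\kappa]\cdot c^+>0$.

If $d=3$, then $\mathfrak t\cap i\mathfrak t\ne0$ in $\mathbb C^2$: there are $a,a'\in\mathfrak t$ with $v_{a'}=iv_a\ne0$, i.e. $V_{a'}=JV_a$. For $P\in U$ put
$$S_P(\phi)=\int_{\mathbb T^3}\phi(V_a,JV_a)(gP)\,dg\qquad(dg\text{ Haar measure}).$$
A $(2,0)$-form gives $\phi(v_a,iv_a)=0$, and similarly for $(0,2)$; a positive $(1,1)$-form gives a non-negative number. So $S_P$ is positive of type $(1,1)$, and it is non-zero because $V_a$ has no zeros. It is closed: since $[V_a,V_{a'}]=0$, $d\beta(V_a,V_{a'})=V_a\beta(V_{a'})-V_{a'}\beta(V_a)$, which integrates to $0$ by invariance of Haar measure. It is supported on the orbit of $P$ and depends continuously on $P$. As the action is free, $U\to U/G_0$ is a principal bundle over a 1-manifold; points $P$ along a (short) local section give a family forbidden by Lemma 10. So $d=2$.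

**Step 3: case B, all $\Omega(v_a,v_b)=0$; then $d=1$.** By the principal orbit theorem the stabilizer is the same subgroup (the torus is abelian) on a dense open set of points; it acts trivially there, so it is trivial by effectiveness. At a point $P$ of this set, $a\mapsto V_a(P)$ is injective, and all $v_a(P)$ lie in one complex line because $\Omega$ is non-degenerate. So $d\le2$. If $d=2$, the tangent space of such an orbit is a whole complex line, so these orbits are compact complex curves; their integration currents along a curve in a local section of the quotient map form a forbidden family. So $d=1$.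

Hence $d\in\{1,2\}$, and $d=2$ happens exactly in case A.

## 14. The local model for $d=2$

**Step 1: totally real orbits and the normal form.** Let $d=2$. The action is free (case A). Let $V_1,V_2$ be the fundamental fields of the standard basis, so that the time-$2\pi$ flows are the identity. Since $\Omega(v_1,v_2)\ne0$, $V_1,V_2$ are $\mathbb C$-independent everywhere, and orbits are totally real. The fields $V_1,V_2,JV_1,JV_2$ are real parts of commuting holomorphic fields (up to constant factors), so they commute. For $P\in U$ and $|t|<\delta$ let $\Phi(s+it)$ be the image of $P$ under the time-one flow of $s_1V_1+s_2V_2+t_1JV_1+t_2JV_2$. For small $\delta$ it is defined for all $s$, because the $V_j$ are complete and the orbit of $P$ is compact. As the fields commute, $\partial_{s_j}\Phi=V_j$ and $\partial_{t_j}\Phi=JV_j$ along $\Phi$; so $\Phi$ is holomorphic in $s+it$ and a local biholomorphism. It is $2\pi\mathbb Z^2$-periodic in $s$, equivariant, and injective modulo $2\pi\mathbb Z^2$ on $\{t=0\}$ by freeness.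

It is injective modulo $2\pi\mathbb Z^2$ for small $\delta$. Otherwise there are $z_n\ne z_n'$ modulo $2\pi\mathbb Z^2$ with $\Phi(z_n)=\Phi(z'_n)$ and imaginary parts tending to $0$. After extraction and translation by $2\pi\mathbb Z^2$, $z_n$ and $z_n'$ converge to points of $\{t=0\}$ with the same image, hence, after a further translation, to the same point. This contradicts local injectivity. With $(y,z)=(e^{i(s_1+it_1)},e^{i(s_2+it_2)})$ this is the neighborhood $\{|\log|y||,|\log|z||<\delta\}$ with its standard $\mathbb T^2$-action.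

**Step 2: no periodic points.** If $P\in U$ were periodic, then, $G/G_0$ being finite, some iterate $f^N$, $N\ge1$, would lie in $G_0$ and fix $P$. By freeness $f^N=\mathrm{id}$ on $U$, hence on $X$, which is absurd.

**Step 3: the domains of Theorems 1 and 2.** Let $U_0$ be a rotation domain of Theorem 1 or 2, that is $\Psi(S_{\rho/2})$ or, in Theorem 2, also $\sigma_xg_z\Psi(S_{\rho/2})$, and let $U$ be the Fatou component containing it. Since $f(U_0)=U_0$, $f(U)=U$, and we take $k=1$. On $U_0\cong S_{\rho/2}/2\pi\mathbb Z^2$ the iterates of $f$ are rotations by elements of the compact group $\mathbb T^2$, and so are their limits. So restriction to $U_0$ is a continuous homomorphism from the compact group $G$ to the group $\mathbb T^2$ of rotations of $U_0$. It is injective by the identity principle, and its image is compact and is the closure of the powers of an irrational rotation $R_{\pm\omega_0}$, which is $\mathbb T^2$. So $G\cong\mathbb T^2$ and $d=2$. This completes the proof of Theorem 3. $\blacksquare$
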